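# Suspensions and loops modulo Bousfield equivalence

Throughout, spaces are pointed and are replaced by well-pointed CW complexes when necessary; $\operatorname{map}_*$ is the space of pointed maps; $\sim *$ means weakly contractible; "$N$-connected" means $\pi_i=0$ for $i\le N$; and $T[n]$ is the $n$-th Postnikov section of a connected space $T$. Words in $\Sigma$ and $\Omega$ act with the rightmost letter first. We use constantly that
$$\operatorname{map}_*(S^j\wedge T,Z)=\Omega^j\operatorname{map}_*(T,Z),\qquad \operatorname{map}_*(S\wedge T,Z)=\operatorname{map}_*(S,\operatorname{map}_*(T,Z)).\tag{1}$$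

## 1. On suspensions and on loop spaces, $\Omega\Sigma$ changes nothing

**Definition.** We write $X<Y$, and say that $Y$ is *$X$-acyclic*, if for all spaces $Z$
$$\operatorname{map}_*(X,Z)\sim *\ \Longrightarrow\ \operatorname{map}_*(Y,Z)\sim * .$$
A space $Z$ with $\operatorname{map}_*(X,Z)\sim *$ is called *$X$-null*. Spaces $X$ and $Y$ are *Bousfield equivalent* if $X<Y$ and $Y<X$; the class of $X$ is $\langle X\rangle$.

For example, let $n\ge1$. A space $Z$ is $S^n$-null when $\pi_iZ=0$ for $i\ge n$. A connected $Y$ is $S^n$-acyclic if and only if it is $(n-1)$-connected: an $(n-1)$-connected complex has only trivial maps, in all degrees, to such a $Z$; conversely $Y[n-1]$ is $S^n$-null, so if $S^n<Y$ then $Y\to Y[n-1]$ is null and $\pi_iY=0$ for $i\le n-1$.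

**Lemma 1.1.** (a) If $S<T$, then $\Sigma S<\Sigma T$. (b) If $V$ is a homotopy retract of $T$, then $T<V$. (c) $T<\Sigma T$. (d) If $F=\bigcup F_n$ with $F_0=*$, each $F_{n-1}\to F_n$ a cofibration, and $\operatorname{map}_*(F_n/F_{n-1},Z)\sim *$ for all $n\ge1$, then $\operatorname{map}_*(F,Z)\sim *$.

*Proof.* (a) $\operatorname{map}_*(\Sigma S,Z)=\operatorname{map}_*(S,\Omega Z)$, so apply $S<T$ to $\Omega Z$. (b) $\operatorname{map}_*(V,Z)$ is a homotopy retract of $\operatorname{map}_*(T,Z)$. (c) $\operatorname{map}_*(\Sigma T,Z)=\Omega\operatorname{map}_*(T,Z)$. (d) The restriction $\operatorname{map}_*(F_n,Z)\to\operatorname{map}_*(F_{n-1},Z)$ is a fibration whose fiber over the base point is $\operatorname{map}_*(F_n/F_{n-1},Z)\sim *$. By induction its base is weakly contractible, hence so is its total space. The limit of this tower of fibrations is $\operatorname{map}_*(F,Z)$. $\square$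

**Lemma 1.2.** For connected $T$, $T<\Omega\Sigma T$.

*Proof.* Use the James model $J(T)\simeq\Omega\Sigma T$, filtered by $J_m$ with $J_0=*$, $J_1=T$ and $J_m/J_{m-1}=T^{\wedge m}$. If $\operatorname{map}_*(T,Z)\sim*$, then $\operatorname{map}_*(T^{\wedge m},Z)=\operatorname{map}_*(T^{\wedge(m-1)},\operatorname{map}_*(T,Z))\sim*$ for $m\ge1$. Apply Lemma 1.1(d). $\square$

So one inequality always holds. Is the reverse, $\Omega\Sigma T<T$, also true? Try $T=S^2$. Let $\operatorname{map}_*(\Omega S^3,Z)\sim *$. Looping once gives $\operatorname{map}_*(\Sigma\Omega S^3,Z)\sim*$. Since $S^3=\Sigma S^2$ is a retract of $\Sigma\Omega\Sigma S^2$, we get $\pi_iZ=0$ for $i\ge 3$. Only $\pi_2Z$ is left. Given $f:S^2\to Z$, extend it over $J(S^2)=S^2\cup e^4\cup e^6\cup\cdots$: the obstructions lie in $\pi_3Z,\pi_5Z,\dots$, all zero. Every map $J(S^2)\to Z$ is null, so $f$ is null. Hence $\langle\Omega S^3\rangle=\langle S^2\rangle$. The same argument works for every suspension.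

**Proposition 1.3.** Let $X$ be connected.

1. $\langle\Sigma\Omega\Sigma X\rangle=\langle\Sigma X\rangle$.
2. If $\Omega X$ is connected, $\langle\Omega\Sigma\Omega X\rangle=\langle\Omega X\rangle$.
3. $\langle\Omega\Sigma\Sigma X\rangle=\langle\Sigma X\rangle$.

*Proof.* (1) Lemma 1.2 gives $X<\Omega\Sigma X$, so $\Sigma X<\Sigma\Omega\Sigma X$. Conversely, the composite $\Sigma X\to\Sigma\Omega\Sigma X\to\Sigma X$ of the suspended unit and the evaluation is the identity, so Lemma 1.1(b) applies.

(2) Lemma 1.2 gives $\Omega X<\Omega\Sigma\Omega X$. The composite $\Omega X\to\Omega\Sigma\Omega X\to\Omega X$ of the unit and the looped evaluation is the identity, so Lemma 1.1(b) applies.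

(3) Put $Y=\Sigma X$. By Lemma 1.2, $Y<\Omega\Sigma Y$. Conversely, let $\operatorname{map}_*(\Omega\Sigma Y,Z)\sim*$. Looping, and using the retract $\Sigma Y$ of $\Sigma\Omega\Sigma Y$, we get $\operatorname{map}_*(\Sigma^2X,Z)\sim*$. So $G=\operatorname{map}_*(\Sigma X,Z)$ has $\Omega G\sim *$, and its base component is weakly contractible. Since $X$ is connected, pointed maps from $X$ to $G$ land in that component, hence
$$\operatorname{map}_*(X\wedge\Sigma X,Z)=\operatorname{map}_*(X,G)\sim*.$$
For $m\ge2$ we have $\Sigma^{m-1}X^{\wedge m}\cong(\Sigma X)^{\wedge(m-2)}\wedge(X\wedge\Sigma X)$, so by (1) also $\operatorname{map}_*(\Sigma^{m-1}X^{\wedge m},Z)\sim *$.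

Write $Y=CX/X$. Then $Y^m$ is obtained from its fat wedge by attaching $(CX)^m$ along
$$\partial_m=\bigcup_i CX\times\cdots\times X\times\cdots\times CX\ \simeq\ X^{*m}\simeq\Sigma^{m-1}X^{\wedge m}$$
(an $m$-fold join). Since $J_m(Y)$ is the pushout of $J_{m-1}(Y)$ and $Y^m$ along the fat wedge, it is also the pushout of $J_{m-1}(Y)$ and the contractible space $(CX)^m$ along the cofibration $\partial_m\to(CX)^m$. A map $J_{m-1}(Y)\to Z$ therefore extends over $J_m(Y)$ as soon as its restriction to $\partial_m$ is null, which holds because $[\Sigma^{m-1}X^{\wedge m},Z]=*$. So every $f:Y\to Z$ extends over $J(Y)\simeq\Omega\Sigma Y$, and $[\Omega\Sigma Y,Z]=*$; hence $f$ is null. Thus $\pi_0G=*$, and with $\Omega G\sim*$ we get $\operatorname{map}_*(Y,Z)=G\sim *$. $\square$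

## 2. What changes for a general highly connected space

Let $Y$ be connected and $Z$ be $\Omega\Sigma Y$-null. As before, $\operatorname{map}_*(\Sigma Y,Z)\sim*$, so the base component of $\operatorname{map}_*(Y,Z)$ is weakly contractible. The one thing that can go wrong is the existence of an *essential map* $Y\to Z$. For a suspension, the James filtration is built from attaching maps and such a map extends to $J(Y)$; for general $Y$ this extension argument is unavailable.

Without connectivity it does go wrong. Let $Y$ be the complement of an open ball in the Poincaré homology $3$-sphere: it has the integral homology of a point and a nontrivial fundamental group. Then $\Sigma Y\simeq *$, so $\Omega\Sigma Y\simeq *$, while $\langle Y\rangle\neq\langle *\rangle$ because $\operatorname{map}_*(Y,Y)\not\sim *$. But if $Y$ is simply connected and $\Sigma Y\simeq *$, then $Y\simeq*$ by Whitehead's theorem. One may also hope that looping several times improves matters. The following makes the question precise.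

**Definition.** Let $\mathcal F$ be the free monoid on the symbols $\Sigma$ and $\Omega$, acting on spaces. Put $W_1\sim W_2$ if there is an integer $N$, which may depend on $W_1$ and $W_2$, such that $\langle W_1X\rangle=\langle W_2X\rangle$ for every $N$-connected $X$; here $N$ is taken so large that every space occurring in the evaluation of $W_1X$ and $W_2X$ is path connected. Define
$$\kappa=\inf\{n\ge0\mid\Omega^n\Omega\Sigma\sim\Omega^n\},\qquad \inf\varnothing=\infty .$$

Proposition 1.3 says that $\Sigma\Omega\Sigma\sim\Sigma$, $\Omega\Sigma\Omega\sim\Omega$ and $\Omega\Sigma\Sigma\sim\Sigma$. The source of the problem, "The monoid of suspensions and loops modulo Bousfield equivalence", conjectures that $\kappa=\infty$. We prove this and determine the monoid.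

**Theorem 1.** $\kappa=\infty$: for all $n,N\ge0$ there is an $N$-connected $X$ with $\langle\Omega^n\Omega\Sigma X\rangle\ne\langle\Omega^nX\rangle$.

**Theorem 2.** For a word $U\in\mathcal F$: $U\Omega\Sigma\sim U$ if and only if $U$ is nonempty with rightmost letter $\Sigma$.

**Theorem 3.** $\mathcal F/{\sim}$ is the monoid
$$\langle\Sigma,\Omega\mid\Sigma\Omega\Sigma=\Sigma,\ \Omega\Sigma\Omega=\Omega,\ \Omega\Sigma\Sigma=\Sigma\rangle .$$
Every word is equivalent to exactly one of: $\Sigma^a\Omega^b$ ($a,b\ge0$); $\Sigma^a\Omega^b\Sigma$ ($b\ge1$, and $b\ge2$ if $a\ge1$).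

By Proposition 1.3, the space $X$ in Theorem 1 cannot be a suspension of a highly connected space, nor a loop space.

## 3. Nullification and Morava $K$-theory

### 3.1. A homology theory as a test

Fix an odd prime $p$, let $q=2p-2$, and let $k=K(1)$ be the first Morava $K$-theory at $p$. It is a homotopy associative ring spectrum; $k_*=\mathbb F_p[v_1^{\pm1}]$ with $|v_1|=q$ is a graded field; the Künneth formula holds; and $\tilde k^*(Y)\cong\operatorname{Hom}_{k_*}(\tilde k_*Y,k_*)$. Mod $p$ complex $K$-theory is a sum of suspensions of $k$. We call $Y$ *$k$-acyclic* if $\tilde k_*(Y)=0$. By a theorem of Ravenel and Wilson (*The Morava K-theories of Eilenberg–MacLane spaces and the Conner–Floyd conjecture*, 1980), for $i,h\ge1$, $\tilde K(h)_*K(\mathbb Z/p,i)=0$ if and only if $i>h$. So $K(\mathbb Z/p,2)$ is $k$-acyclic and $K(\mathbb Z/p,1)$ is not.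

**Lemma 3.1.** (a) If $Y$ is $k$-acyclic and $Y<Y'$, then $Y'$ is $k$-acyclic. (b) If $A$ is $k$-acyclic and $f$ induces an equivalence $\operatorname{map}_*(f,Z)$ for all $A$-null $Z$, then $k_*(f)$ is an isomorphism. The same holds for $K(h)$, $h\ge1$, in place of $k$.

*Proof.* Let $E_j=\Omega^\infty\Sigma^jk$. We have $\pi_i\operatorname{map}_*(Y,E_j)=\tilde k^{j-i}(Y)$, and the mapping spaces are grouplike $H$-spaces, so all their components look alike. Hence $\operatorname{map}_*(Y,E_j)\sim*$ for all $j\in\mathbb Z$ if and only if $\tilde k^*(Y)=0$, which by duality holds if and only if $\tilde k_*(Y)=0$. This gives (a). In (b) the $E_j$ are $A$-null, so $\tilde k^*(f)$ is an isomorphism; it is the dual of the linear map $\tilde k_*(f)$ over a graded field, so $\tilde k_*(f)$ is one too. Nothing here is special to height $1$. $\square$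

**Lemma 3.2.** If $T$ is connected and $\tilde k_*(\Omega T)=0$, then $\tilde k_*(T)=0$.

*Proof.* Write $T\simeq|[n]\mapsto G^n|$ for a well-pointed topological group $G\simeq\Omega T$. In the skeletal filtration the $0$-th stage is a point, and the $n$-th quotient, $n\ge1$, is $\Sigma^nG^{\wedge n}$, which is $k$-acyclic by Künneth. So all stages are $k$-acyclic, and so is their union. $\square$

### 3.2. Nullification

For connected $A$ there is a functorial map $\eta:Y\to P_AY$, for connected $Y$, such that $P_AY$ is $A$-null and $\operatorname{map}_*(P_AY,Z)\simeq\operatorname{map}_*(Y,Z)$ for all $A$-null $Z$ (Bousfield, *Localization and periodicity in unstable homotopy theory*, J. AMS 7 (1994); Dror Farjoun, *Cellular Spaces, Null Spaces and Homotopy Localization*, LNM 1622). A map with these two properties is unique up to equivalence and is called an *$A$-nullification*. Example: $P_{S^{n+1}}Y=Y[n]$.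

A connected $Y$ is $A$-acyclic if and only if $P_AY\simeq *$. Indeed, if $A<Y$, then $\operatorname{map}_*(P_AY,P_AY)\simeq\operatorname{map}_*(Y,P_AY)\sim *$, so the identity of $P_AY$ is null; and if $P_AY\simeq *$, then $\operatorname{map}_*(Y,Z)\simeq\operatorname{map}_*(*,Z)$ for $A$-null $Z$.

If $Z$ is $B$-null, so is $\Omega Z$, since $\operatorname{map}_*(B,\Omega Z)=\Omega\operatorname{map}_*(B,Z)$. Applying the universal property to $\Omega Z$ gives
$$\operatorname{map}_*(\Sigma P_BY,Z)\simeq\operatorname{map}_*(\Sigma Y,Z)\quad\text{for all $B$-null } Z.\tag{2}$$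

**Lemma 3.3.** If $A$ and $Y$ are $N$-connected, $N\ge0$, then $P_AY$ is $N$-connected.

*Proof.* $S^0$ is $A$-null and $\operatorname{map}_*(P_AY,S^0)\simeq\operatorname{map}_*(Y,S^0)=*$, so $P_AY$ is connected. Its Postnikov section $Z=(P_AY)[N]$ is $A$-null, and $\operatorname{map}_*(P_AY,Z)\simeq\operatorname{map}_*(Y,Z)\sim*$, because $A$ and $Y$ are $N$-connected. So $P_AY\to Z$ is null. It is an isomorphism on $\pi_i$ for $i\le N$, so these groups vanish. $\square$

**Lemma 3.4.** For connected $A,Y_1,Y_2$, the map $Y_1\times Y_2\to P_AY_1\times P_AY_2$ is an $A$-nullification.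

*Proof.* The target is $A$-null. Let $Z$ be $A$-null; all sources are connected, so we may take $Z$ connected. For connected $Y$ the unpointed map $\operatorname{map}(P_AY,Z)\to\operatorname{map}(Y,Z)$ is an equivalence, being a map of fibrations over the connected space $Z$ that is an equivalence on fibers. Hence
$$\begin{aligned}\operatorname{map}(P_AY_1\times P_AY_2,Z)&=\operatorname{map}(P_AY_1,\operatorname{map}(P_AY_2,Z))\simeq\operatorname{map}(P_AY_1,\operatorname{map}(Y_2,Z))\\&=\operatorname{map}(Y_2,\operatorname{map}(P_AY_1,Z))\simeq\operatorname{map}(Y_1\times Y_2,Z).\end{aligned}$$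
Pass to fibers over the base point of $Z$. $\square$

The next fact is the engine of everything: looping removes one suspension from $A$ (Bousfield, Thm 3.1; Dror Farjoun, Thm 3.A.1). For $A=S^{n+1}$ it reads $\Omega(Y[n+1])\simeq(\Omega Y)[n]$.

**Theorem 3.5.** For $A$ connected and $Y$ simply connected, $\Omega\eta:\Omega Y\to\Omega P_{\Sigma A}Y$ is an $A$-nullification. In particular, if $Y$ is $\Sigma A$-acyclic, then $\Omega Y$ is $A$-acyclic.

*Proof.* We work with simplicial sets. The plan is to apply $P_A$ levelwise to the bar construction of $\Omega Y$ and to recognize the realization.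

Take a group model $G$ of $\Omega Y$ and its bar construction $X_\bullet$, so $X_n=G^n$, $X_0=*$ and $|X_\bullet|\simeq Y$. Since $Y$ is simply connected, $G$ is connected. Put $X'_n=P_A(X_n)$. Then $X'_0\simeq *$; by Lemma 3.4 the Segal maps $X'_n\to(X'_1)^n$ are equivalences; and $X_1'=P_AG$ is connected by Lemma 3.3. By Segal's theorem $Y'=|X'_\bullet|$ satisfies $\Omega Y'\simeq X'_1=P_A\Omega Y$, and by naturality the loop of $Y\to Y'$ is identified with $\Omega Y\to P_A\Omega Y$. Also $\operatorname{map}_*(\Sigma A,Y')=\operatorname{map}_*(A,\Omega Y')\sim *$, so $Y'$ is $\Sigma A$-null. It remains to show that $\operatorname{map}_*(Y',Z)\to\operatorname{map}_*(Y,Z)$ is an equivalence for every $\Sigma A$-null $Z$; we may take $Z$ a connected Kan complex. Then $Y\to Y'$ is a $\Sigma A$-nullification, so it agrees with $\eta$.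

Let $C_n=\operatorname{map}((\Delta^n,\mathrm{sk}_0),(Z,*))$, a simplicial space in $n$. For a simplicial space $K_\bullet$, a map $K_\bullet\to C_\bullet$ is the same as a map $|K_\bullet|\to Z$ that sends $K_0\subset|K_\bullet|$ to the base point, because the vertices of the simplices $K_n\times\Delta^n$ are identified with points of $K_0$. So
$$\operatorname{Map}(K_\bullet,C_\bullet)=\operatorname{map}_*(|K_\bullet|/K_0,Z),$$
and if $K_0\simeq*$ this is equivalent to $\operatorname{map}_*(|K_\bullet|,Z)$. Every simplicial object in simplicial sets is Reedy cofibrant. The object $C_\bullet$ is Reedy fibrant: its matching maps are $C_n\to\operatorname{map}((\partial\Delta^n,\mathrm{sk}_0),(Z,*))$ for $n\ge1$, which are fibrations since $Z$ is Kan. Hence $\operatorname{Map}(K_\bullet,C_\bullet)$ is the derived mapping space, which is a homotopy limit of the spaces $\operatorname{map}(K_m,C_n)$ (over the twisted arrow category). So it suffices that $\operatorname{map}(X'_m,C_n)\to\operatorname{map}(X_m,C_n)$ is an equivalence for all $m,n$.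

Restriction to the spine of $\Delta^n$, which contains $\mathrm{sk}_0$ and includes into $\Delta^n$ by an equivalence, gives $C_n\simeq(\Omega Z)^n$. This is $A$-null because $\operatorname{map}_*(A,\Omega Z)=\operatorname{map}_*(\Sigma A,Z)\sim*$. Therefore $\operatorname{map}_*(X'_m,C_n)\to\operatorname{map}_*(X_m,C_n)$ is an equivalence. Since $C_n$ is equivalent to a loop space, $\operatorname{map}(K,C_n)\simeq\operatorname{map}_*(K,C_n)\times C_n$ naturally in pointed $K$, so the unpointed statement follows.

For the last sentence: if $P_{\Sigma A}Y\simeq*$, then $\Omega Y\to *$ is an $A$-nullification, so $\Omega Y$ is $A$-acyclic. $\square$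

It is a standard fact that $\Sigma$ and $\Omega$ respect Bousfield equivalence of path connected spaces. Lemma 1.1(a) is the statement for $\Sigma$. For $\Omega$ we use only the following case.

**Lemma 3.6.** If $S,T$ are simply connected and $S<T$, then $\Omega S<\Omega T$.

*Proof.* First, $\Sigma\Omega S<S$: with $S\simeq|[n]\mapsto G^n|$ as in Lemma 3.2, the filtration quotients are $\Sigma^nG^{\wedge n}=(\Sigma G)^{\wedge n}$, $n\ge1$, and if $\operatorname{map}_*(\Sigma G,Z)\sim *$, then $\operatorname{map}_*((\Sigma G)^{\wedge n},Z)\sim*$ by (1); apply Lemma 1.1(d). So $\Sigma\Omega S<S<T$, and Theorem 3.5 with $A=\Omega S$ says that $\Omega T$ is $\Omega S$-acyclic. $\square$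

Consequently $\sim$ is a congruence on $\mathcal F$: left multiplication preserves it since highly connected $X$ keep all spaces involved simply connected, and right multiplication by $V$ preserves it since $VX$ is highly connected when $X$ is.

## 4. What a separating space must look like

We want $X$ highly connected such that $\Omega^{n+1}\Sigma X$ is trivial for some test and $\Omega^nX$ is not. Let the test be $k$-acyclicity.

A first attempt is to look for $X$ with $\Sigma X$ merely $k$-acyclic and $\Omega X$ not. Such spaces exist in low dimensions: $X=K(\mathbb Z/p,2)$. But $k$-acyclicity does not survive looping. Here $X$ is a loop space, so $X$ is a retract of $\Omega\Sigma X$ and $\Omega X=K(\mathbb Z/p,1)$ is a retract of $\Omega^2\Sigma X$; thus $\Omega^2\Sigma X$ is not $k$-acyclic although $\Sigma X$ is. Theorem 3.5 suggests the remedy: ask that $\Sigma X$ be $\Sigma^{l}A$-acyclic, with $A$ $k$-acyclic and $l$ at least the number of loops to be taken.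

**Proposition A.** For all $N\ge0$ and $l\ge1$ there are an $N$-connected space $X$ and a connected $k$-acyclic finite complex $A$ such that $\Sigma X$ is $\Sigma^lA$-acyclic and $\tilde k_*(\Omega X)\ne0$.

**Proof of Theorem 1 from Proposition A.** Suppose $\Omega^n\Omega\Sigma\sim\Omega^n$. Multiplying by $\Omega$ on the left we get $\Omega^{n+1}\Omega\Sigma\sim\Omega^{n+1}$, so we may assume $n\ge1$. Let $N$ witness the relation, enlarged so that $N\ge n+2$. Take $X,A$ from Proposition A for this $N$ and $l=n+1$.

The space $\Sigma X$ is $\Sigma^{n+1}A$-acyclic, and $\Omega^i\Sigma X$ is simply connected for $i\le n$. Applying Theorem 3.5 $n+1$ times, $\Omega^{n+1}\Sigma X$ is $A$-acyclic. As $A$ is $k$-acyclic, Lemma 3.1(a) shows that $\Omega^{n+1}\Sigma X$ is $k$-acyclic. By assumption $\Omega^{n+1}\Sigma X<\Omega^nX$, so $\tilde k_*(\Omega^nX)=0$. Applying Lemma 3.2 to $T=\Omega^{n-1}X,\dots,\Omega X$, that is, $n-1$ times, gives $\tilde k_*(\Omega X)=0$: a contradiction. So $\kappa=\infty$.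

For the explicit form: if for some $n,N$ the classes agreed for all $N$-connected $X$, then, after enlarging $N$ so that all spaces are connected, we would have $\Omega^n\Omega\Sigma\sim\Omega^n$. $\square$

It remains to construct $X$. Put $B=\Sigma^lA$; it will be of the form $B=\Sigma B'$ with $B'$ connected and $k$-acyclic. Two simple choices fail.

*Choosing $X$ itself $B$-acyclic*, for instance $X=B$. If $X$ is simply connected, Theorem 3.5 makes $\Omega X$ $B'$-acyclic, hence $k$-acyclic. So $X$ must not be $B$-acyclic, although $\Sigma X$ is.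

*A telescope of maps that become null after suspension.* Whitehead products do this. One would like a simply connected, noncontractible $R$ and a map $f:R\to R\vee R$ with $\Sigma f\simeq *$ and with $\Omega f$ having a left homotopy inverse, and then let $X$ be the telescope of $R\to R\vee R\to R\vee R\vee R\vee R\to\cdots$. No such $f$ exists. Let $d$ be the bottom nonzero degree of $\tilde H_*(R)$. Then $\pi_d(f)$ is injective, by the left inverse; by Hurewicz it is $H_d(f)$, which is zero since $\Sigma f\simeq*$; yet $\pi_d(R)\ne0$. The dimensions are to blame: a Whitehead product on $\Sigma M\vee\Sigma M$ has source $\Sigma M\wedge M$, of higher dimension than $\Sigma M$, and no map of spaces leads back from $\Sigma M$ to there.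

The way out is to work inside $B$-null spaces, with $B$ a suspension of the cone of an Adams map $v$, a self-map of degree $q$ of a Moore space $P$. To $B$-null spaces, $S^{i+q}\wedge P$ and $S^i\wedge P$ are then indistinguishable. The gap in dimension can be closed if it is a multiple of $q$, and $R\to R\vee R$ is replaced by a map $R\to P_B(R\vee R)$.

## 5. The loop space of a wedge

We need good control of Whitehead products: a left inverse after looping, and naturality. For connected $D,D'$ let $W_{D,D'}:\Sigma(\Omega D\wedge\Omega D')\to D\vee D'$ be adjoint to the commutator (Samelson product) of the loops of the two inclusions.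

**Lemma 5.1.** Let $G,G'$ be discrete groups, and let $F$ be the group generated by symbols $c(a,b)$, $a\in G$, $b\in G'$, subject only to $c(a,b)=1$ if $a=1$ or $b=1$. Let $\varphi_0:F\to G*G'$ be the homomorphism with $c(a,b)\mapsto[a,b]=aba^{-1}b^{-1}$. Then $\psi:G\times G'\times F\to G*G'$, $\psi(g,g',x)=gg'\varphi_0(x)$, is a bijection.

*Proof.* Let $S=G\times G'\times F$. Let $h\in G$ and $h'\in G'$ act on $S$ by
$$h\cdot(g,g',x)=(hg,g',x),\qquad h'\cdot(g,g',x)=\bigl(g,\ h'g',\ c(g^{-1},(h'g')^{-1})^{-1}\,c(g^{-1},g'^{-1})\,x\bigr).$$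
The first is clearly an action of $G$. The second is an action of $G'$ because the factors $c(g^{-1},\cdot)$ telescope. So $G*G'$ acts on $S$.

*$\psi$ is equivariant.* For $h$ this is clear. For $h'$ put $u=h'g'$. Then
$$[g^{-1},u^{-1}]^{-1}[g^{-1},g'^{-1}]=u^{-1}g^{-1}ug\cdot g^{-1}g'^{-1}gg'=u^{-1}g^{-1}u\,g'^{-1}gg'=u^{-1}g^{-1}h'gg',$$
and multiplying by $gu$ on the left gives $h'gg'$, as required.

*The action is transitive.* Compute $[a,b]\cdot(1,1,x)$: the elements $b^{-1},a^{-1},b,a$ applied in this order give
$$(1,b^{-1},x),\quad(a^{-1},b^{-1},x),\quad(a^{-1},1,c(a,b)x),\quad(1,1,c(a,b)x).$$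
So all $(1,1,x)$ lie in the orbit of $(1,1,1)$, and $g\cdot g'\cdot(1,1,x)=(g,g',x)$.

The orbit map $\omega:G*G'\to S$, $w\mapsto w\cdot(1,1,1)$, is thus surjective, and $\psi\omega=\mathrm{id}$ by equivariance. So $\omega$ is a bijection with inverse $\psi$. $\square$

**Lemma 5.2.** The product of the loops of the inclusions and $\Omega W_{D,D'}$ is an equivalence, natural in $D,D'$:
$$\Omega D\times\Omega D'\times\Omega\Sigma(\Omega D\wedge\Omega D')\xrightarrow{\ \simeq\ }\Omega(D\vee D').$$

*Proof.* Take reduced simplicial models of $D,D'$ with Kan loop groups $G,G'$. The Kan loop group is a left adjoint, so that of the wedge is the free product $G*G'$. The group $F$ of Lemma 5.1, formed in each dimension, is Milnor's construction $F[G\wedge G']$. Since $\psi$ is natural, it is an isomorphism of simplicial sets $G\times G'\times F[G\wedge G']\to G*G'$, natural in $G,G'$. Finally $F[K]\simeq\Omega\Sigma K$, and a homomorphism $F[K]\to H$ corresponds, after passing to classifying spaces, to the map $\Sigma K\to\overline WH$ adjoint to its restriction $K\to H$. Here that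 restriction is the commutator map. $\square$

## 6. Proof of Proposition A

Fix $N\ge0$ and $l\ge1$.

**Step 1: the complexes $P$, $C$, $A$, $B$.** This step produces a $k$-acyclic complex whose null spaces see $v$ as invertible. Let $P^m=S^{m-1}\cup_pe^m$. Multiplication by $p$ is zero on $k_*$, so $\tilde k_*(P^m)\neq0$. By Adams (*On the groups $J(X)$ IV*) there is a stable self-map of degree $q$ of the mod $p$ Moore spectrum that induces an isomorphism in mod $p$ $K$-theory, hence in $k_*$. Since $P^r$ is $(r-2)$-connected and $\Sigma^qP^r$ has dimension $r+q$, for a fixed large $r$ Freudenthal's theorem realizes it by a map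
$$v:S^q\wedge P\to P,\qquad P=P^r .$$
Let $v^{(j)}:S^{jq}\wedge P\to P$ be its iterates (composites of suspensions of $v$), and let $C$ be the cone of $v$: a finite connected complex with $\tilde k_*(C)=0$. Put
$$A=S^{N+1}\wedge C,\qquad b=l+N+1\ge2,\qquad B=\Sigma^lA=S^b\wedge C,\qquad B'=S^{b-1}\wedge C .$$
Then $A$ and $B$ are $N$-connected, $B$ is simply connected, $B=\Sigma B'$, and $A$, $B'$ are connected and $k$-acyclic.

**Step 2: $v$ is invertible for $B$-null spaces.** *If $Z$ is $B$-null and $i\ge b+1$, then*
$$(S^i\wedge v)^*:\operatorname{map}_*(S^i\wedge P,Z)\to\operatorname{map}_*(S^{i+q}\wedge P,Z)\ \text{ is a weak equivalence.}\tag{3}$$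
Let $f=(S^b\wedge v)^*$. The homotopy fiber of $f$ over the base point is $\operatorname{map}_*(S^b\wedge C,Z)=\operatorname{map}_*(B,Z)\sim*$. By the long exact sequence $f$ is an isomorphism on $\pi_j$, $j\ge1$, at the base points. For $j\ge1$, $\Omega^jf=(S^{b+j}\wedge v)^*$ is a loop map between grouplike $H$-spaces, and it is an isomorphism on all homotopy groups at the base points, including $\pi_0$. So it is a weak equivalence.

**Step 3: dimensions.** We now make the gap between $\Sigma M$ and $\Sigma M\wedge M$ a multiple of $q$. Choose $c\ge b+1$ with $r+c\equiv1\pmod q$, and put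
$$h=(r+c-1)/q\ge1,\qquad M=S^{c-1}\wedge P\simeq P^{r+c-1},\qquad R=S^c\wedge P=\Sigma M .$$

**Step 4: the Whitehead product $w$.** Let $E:M\to\Omega\Sigma M$ be the unit and
$$w=W_{\Sigma M,\Sigma M}\circ\Sigma(E\wedge E):\ \Sigma M\wedge M\to\Sigma M\vee\Sigma M .$$

*$\Omega w$ has a left homotopy inverse.* By Lemma 5.2, $\Omega W_{\Sigma M,\Sigma M}$ is the inclusion of a factor followed by an equivalence, so it has one. Next, $\Sigma E$ has the evaluation as left inverse. Write $\Sigma(E\wedge E)$ as $\Sigma E\wedge\mathrm{id}_M$ followed by (up to permuting smash factors) $\mathrm{id}_{\Omega\Sigma M}\wedge\Sigma E$. Each has a left inverse, so $\Sigma(E\wedge E)$ has one, and so does its loop.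

*$\Sigma w$ is null.* Put $Y=\Sigma M\vee\Sigma M$. Then $w$ is adjoint to a map $M\wedge M\to\Omega Y$ whose restriction to $M\times M$ is a commutator. Compose with the loop map $\Omega Y\to H=\Omega(\Omega\Sigma Y)$. As $H$ is homotopy commutative, the commutator becomes null on $M\times M$. It is then null on $M\wedge M$, because $[M\wedge M,H]\to[M\times M,H]$ is injective: in the exact sequence
$$[\Sigma(M\times M),H]\to[\Sigma(M\vee M),H]\to[M\wedge M,H]\to[M\times M,H]$$
the first map is onto, since $\Sigma(M\vee M)\to\Sigma(M\times M)$ has a left homotopy inverse (the sum of the suspended projections), and the last map is a homomorphism of groups. So $M\wedge M\to\Omega Y\to\Omega\Omega\Sigma Y$ is null. Taking adjoints twice, $\Sigma w\simeq*$.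

**Step 5: the map $\theta$.** We restrict $w$ to a Moore space that is a $v$-shift of $R$. First, $p\cdot\mathrm{id}_{P^m}\simeq*$ for large $m$. It is null on $S^{m-1}$, so it factors through the pinch $P^m\to S^m$ and an element of $\pi_m(P^m)$. In the stable range there is an exact sequence
$$\pi_m(S^{m-1})\xrightarrow{p}\pi_m(S^{m-1})\to\pi_m(P^m)\to\pi_m(S^m)\xrightarrow{p}\pi_{m-1}(S^{m-1}),$$
where $\pi_m(S^{m-1})=\mathbb Z/2$, on which the odd number $p$ acts invertibly, and the last map $\mathbb Z\to\mathbb Z$ is injective. So $\pi_m(P^m)=0$.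

Now $P^m\wedge P^m$ is the cofiber of $p$ on $S^{m-1}\wedge P^m=P^{2m-1}$. This map is null, so $P^m\wedge P^m\simeq P^{2m}\vee P^{2m-1}$. With $m=r+c-1$ and one suspension,
$$\Sigma M\wedge M\simeq P^{2(r+c)-1}\vee P^{2(r+c)-2}.$$
Since $S^{c+hq}\wedge P\simeq P^{r+c+hq}=P^{2(r+c)-1}$, there is a map $j:S^{c+hq}\wedge P\to\Sigma M\wedge M$ with a left homotopy inverse. Put
$$\theta=w\circ j:\ S^{c+hq}\wedge P\to R\vee R .$$
By Step 4, $\Sigma\theta\simeq*$ and $\Omega\theta$ has a left homotopy inverse.

**Step 6: the space $X$.** We use the invertibility of $v$ to form the telescope. Write $v^{(h)}$ also for $S^c\wedge v^{(h)}:S^{c+hq}\wedge P\to R$. It is a composite of maps $S^i\wedge v$ with $i\ge c\ge b+1$. By (3), with $Z=P_B(R\vee R)$, there is a map $\varphi:R\to P_B(R\vee R)$ with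
$$\varphi\circ v^{(h)}\simeq\eta\circ\theta.\tag{4}$$
For $i\ge0$ let $W_i=\bigvee_{s\in\{0,1\}^i}R_s$ with $R_s=R$, and let $\eta_i:W_i\to X_i=P_B(W_i)$. Since $\operatorname{map}_*(X_i,X_{i+1})\simeq\operatorname{map}_*(W_i,X_{i+1})$, there is a map $\Phi_i:X_i\to X_{i+1}$, unique up to homotopy, such that $\Phi_i\eta_i$ restricted to $R_s$ is
$$R_s\xrightarrow{\ \varphi\ }P_B(R_{s0}\vee R_{s1})\to P_B(W_{i+1}).$$
Let $X=\operatorname{hocolim}(X_0\xrightarrow{\Phi_0}X_1\xrightarrow{\Phi_1}\cdots)$. Each $W_i$ is $(r+c-2)$-connected, $c>N$, and $B$ is $N$-connected and simply connected. By Lemma 3.3 each $X_i$ is $N$-connected and simply connected. So $X$ is $N$-connected.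

**Step 7: $\Sigma X$ is $B$-acyclic.** Here we use $\Sigma\theta\simeq*$. Let $U=P_B(\Sigma X_{i+1})$. *Claim: the composite $\Sigma X_i\xrightarrow{\Sigma\Phi_i}\Sigma X_{i+1}\to U$ is null.* By (2), $\operatorname{map}_*(\Sigma X_i,U)\simeq\operatorname{map}_*(\Sigma W_i,U)$, so it suffices to check on each $\Sigma R_s$, where the map is
$$\Sigma R\xrightarrow{\Sigma\varphi}\Sigma P_B(R_{s0}\vee R_{s1})\to\Sigma X_{i+1}\to U .$$
By (4), precomposing with $\Sigma v^{(h)}$ gives a map that factors through $\Sigma\theta\simeq*$. But $\Sigma v^{(h)}$ is a composite of maps $S^i\wedge v$ with $i\ge c+1$, so by (3) precomposition with it is injective on homotopy classes into the $B$-null space $U$. So the map is null.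

Let $Z$ be $B$-null. Via $\operatorname{map}_*(U,Z)\simeq\operatorname{map}_*(\Sigma X_{i+1},Z)$, the restriction $\operatorname{map}_*(\Sigma X_{i+1},Z)\to\operatorname{map}_*(\Sigma X_i,Z)$ becomes precomposition with a null map. So it is trivial on $\pi_j$, $j\ge0$, at the base point. Now $\operatorname{map}_*(\Sigma X,Z)\simeq\operatorname{holim}_i\operatorname{map}_*(\Sigma X_i,Z)$ is the homotopy limit of a tower of loop spaces and loop maps. In the Milnor sequences
$$*\to{\lim_i}^1\pi_{j+1}\operatorname{map}_*(\Sigma X_i,Z)\to\pi_j\operatorname{map}_*(\Sigma X,Z)\to\lim_i\pi_j\operatorname{map}_*(\Sigma X_i,Z)\to*$$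
both outer terms vanish because all maps of the towers are trivial. So all $\pi_j$, $j\ge0$, vanish and $\operatorname{map}_*(\Sigma X,Z)\sim*$. Thus $\Sigma X$ is $B=\Sigma^lA$-acyclic.

**Step 8: $\tilde k_*(\Omega X)\ne0$.** Here we use the left inverse of $\Omega\theta$. Let
$$W'_i=\bigvee_sS^{c+hq}\wedge P,\quad V_i=\bigvee_sv^{(h)}:W'_i\to W_i,\quad \Theta_i=\bigvee_s\theta:W'_i\to\bigvee_s(R_{s0}\vee R_{s1})=W_{i+1}.$$
On the summand $s$, (4) and the naturality of $\eta$ give
$$\Phi_i\,\eta_i\,V_i\simeq\eta_{i+1}\,\Theta_i.\tag{5}$$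

*For $W=W_i$ or $W'_i$, $\Omega\eta:\Omega W\to\Omega P_BW$ is a $k_*$-isomorphism.* Since $W$ is simply connected and $B=\Sigma B'$, it is a $B'$-nullification by Theorem 3.5. As $B'$ is $k$-acyclic, Lemma 3.1(b) applies.

*$\Omega V_i$ is a $k_*$-isomorphism.* By (3), $V_i^*:\operatorname{map}_*(W_i,Z)\to\operatorname{map}_*(W'_i,Z)$ is an equivalence for all $B$-null $Z$, so $P_B(V_i)$ is an equivalence. Combine this with the previous point and the naturality of $\eta$.

*$\Omega\Theta_i$ has a left homotopy inverse, hence is injective on $k_*$.* If $\Omega f$ and $\Omega g$ have left homotopy inverses $\rho$ and $\sigma$, then under the natural equivalence of Lemma 5.2, $\Omega(f\vee g)$ becomes $\Omega f\times\Omega g\times\Omega\Sigma(\Omega f\wedge\Omega g)$, with left homotopy inverse $\rho\times\sigma\times\Omega\Sigma(\rho\wedge\sigma)$. Induct over the wedge summands, starting from $\Omega\theta$.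

Applying $k_*\Omega$ to (5),
$$k_*(\Omega\Phi_i)=k_*(\Omega\eta_{i+1})\,k_*(\Omega\Theta_i)\,k_*(\Omega V_i)^{-1}k_*(\Omega\eta_i)^{-1}$$
is injective for all $i$. Since $\Omega X\simeq\operatorname{hocolim}\Omega X_i$, $\tilde k_*(\Omega X)=\operatorname{colim}\tilde k_*(\Omega X_i)$ contains
$$\tilde k_*(\Omega X_0)\cong\tilde k_*(\Omega W_0)=\tilde k_*(\Omega\Sigma M).$$
This contains $\tilde k_*(M)$, because $\Sigma E$ has a left inverse, and $\tilde k_*(M)\neq0$ since $M$ is a mod $p$ Moore space. This proves Proposition A, and with it Theorem 1. $\square$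

## 7. Which words absorb $\Omega\Sigma$: proof of Theorem 2

If $U=U'\Sigma$, then $U\Omega\Sigma=U'\Sigma\Omega\Sigma\sim U'\Sigma=U$ by Proposition 1.3(1).

Now let $U$ be empty or have rightmost letter $\Omega$, and suppose $U\Omega\Sigma\sim U$. If $U$ is empty, multiply by $\Omega$ on the left; this replaces $U$ by $\Omega$. So $U=U'\Omega$; let $\lambda$ be its length. Take $X,A$ from Proposition A with $l=\lambda+1$ and with $N$ a witness for the relation, so large that all spaces below are simply connected.

**Step 1: $U\Omega\Sigma X$ is $k$-acyclic.** Each letter costs at most one suspension of $A$. Let $T$ be simply connected and $\Sigma^jA$-acyclic with $j\ge1$. Then $\Omega T$ is $\Sigma^{j-1}A$-acyclic by Theorem 3.5, and $\Sigma T$ is $\Sigma^{j-1}A$-acyclic since $\Sigma^{j-1}A<\Sigma^jA<T<\Sigma T$ by Lemma 1.1(c). Apply the $\lambda+1$ letters of $U\Omega$ to the $\Sigma^{\lambda+1}A$-acyclic space $\Sigma X$: the result $U\Omega\Sigma X$ is $A$-acyclic, hence $k$-acyclic by Lemma 3.1(a).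

**Step 2: $UX$ is not $k$-acyclic.** If $T$ is connected and $\tilde k_*(T)\ne0$, then $\tilde k_*(\Sigma T)\neq0$ and, by Lemma 3.2, $\tilde k_*(\Omega T)\ne0$. Start from $\tilde k_*(\Omega X)\neq0$ and apply the letters of $U'$: $\tilde k_*(UX)=\tilde k_*(U'\Omega X)\ne0$.

By assumption $U\Omega\Sigma X<UX$, so Step 1 and Lemma 3.1(a) make $UX$ $k$-acyclic. This contradicts Step 2. $\square$

## 8. Normal forms: proof of Theorem 3

**Step 1: every word reduces to a listed form.** The three relations hold in $\mathcal F/{\sim}$ by Proposition 1.3. Read from left to right, they shorten words, so every word reduces to one that avoids $\Sigma\Omega\Sigma$, $\Omega\Sigma\Omega$ and $\Omega\Sigma\Sigma$. In such a word $\Omega\Sigma$ can occur only at the right end, since otherwise the next letter creates $\Omega\Sigma\Sigma$ or $\Omega\Sigma\Omega$. So the word is $\Sigma^a\Omega^b$, or $\Sigma^a\Omega^b\Sigma$ with $b\ge1$; in the second case, if $a\ge1$, avoiding $\Sigma\Omega\Sigma$ forces $b\ge2$.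

**Step 2: evaluating on Eilenberg–MacLane spaces determines $a$ and the number of loops.** Write a form of the second kind as $U\Omega\Sigma$ with $U=\Sigma^a\Omega^{b-1}$; by the conditions on $a,b$, this $U$ is empty or ends in $\Omega$. Let $X=K(\mathbb Z/p,m)$ with $m$ large. Since $X=\Omega K(\mathbb Z/p,m+1)$, Proposition 1.3(2) gives $\langle\Omega\Sigma X\rangle=\langle X\rangle$. Hence both $\Sigma^a\Omega^\beta$ and $\Sigma^a\Omega^\beta\Omega\Sigma$ send $X$ to the class $\langle\Sigma^aK(\mathbb Z/p,m-\beta)\rangle$.

Suppose $\langle\Sigma^aK(\mathbb Z/p,m-\beta)\rangle=\langle\Sigma^{a'}K(\mathbb Z/p,m-\beta')\rangle$. Bousfield equivalent connected spaces have the same connectivity: if $S$ is $n$-connected and $S<T$, then $\operatorname{map}_*(S,T[n])\sim*$, so $\operatorname{map}_*(T,T[n])\sim*$, the map $T\to T[n]$ is null, and $T$ is $n$-connected. The two spaces have their lowest nonzero homotopy group in degrees $a+m-\beta$ and $a'+m-\beta'$, so $a-\beta=a'-\beta'$.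

If $a\ne a'$, say $a<a'$, then $\beta<\beta'$, so $j=m-\beta>j'=m-\beta'\ge1$. Take $h=j-1\ge j'$. By the theorem of Ravenel and Wilson recalled in Section 3.1, $\tilde K(h)_*K(\mathbb Z/p,j)=0$ and $\tilde K(h)_*K(\mathbb Z/p,j')\ne0$. After suspending, the first space is $K(h)$-acyclic and the second is not. This contradicts Lemma 3.1(a) for $K(h)$. So $a=a'$ and $\beta=\beta'$.

**Step 3: separating the two kinds.** By Step 2, two distinct equivalent normal forms would have to be $U$ and $U\Omega\Sigma$ with $U=\Sigma^a\Omega^\beta$ empty or ending in $\Omega$. These are inequivalent by Theorem 2. So the normal forms are pairwise inequivalent.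

**Step 4: the presentation.** The presented monoid surjects onto $\mathcal F/{\sim}$ by Step 1, and each of its elements is represented by a normal form. Distinct normal forms have distinct images by Step 3, so the surjection is injective, hence an isomorphism, and every word is equivalent to exactly one normal form. $\square$
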